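# Quotients of numerical semigroups of embedding dimension three: a decision procedure

## 1. The equivalence theorem and the procedure it gives

**Theorem A.** Let $T\neq\mathbb N$ be a numerical semigroup and let $F$ be the largest integer not in $T$. The following are equivalent:

1. $T=S/p$ for some integer $p\ge 1$ and some numerical semigroup $S$ of embedding dimension exactly $3$;
2. $T=S/p$ for some integer $p\ge1$ and some numerical semigroup $S$ of embedding dimension at most $3$;
3. $T=T(K)$ for some triangle $K\subset\mathbb R^2$, where $T(K)=\{x\in\mathbb N: xK\cap\mathbb Z^2\neq\emptyset\}$;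
4. for some code $\omega$, the system $\Sigma(\omega)$ of strict linear inequalities defined below has a real solution;
5. statement 1 holds with $p$ and all three generators of $S$ at most $(14F+7)^{133}$.

Here are the terms of the statement. The set $\mathbb N$ contains $0$. A *numerical semigroup* is a submonoid $S$ of $(\mathbb N,+)$ with $\mathbb N\setminus S$ finite. It has a unique minimal generating system, whose cardinality is the *embedding dimension* of $S$. For a positive integer $p$, the *quotient* is
$$\frac Sp=\{x\in\mathbb N: px\in S\}.$$
A *triangle* is a compact nondegenerate triangle in $\mathbb R^2$ with real vertices, and $0K=\{0\}$.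

Let $\Gamma=\mathbb N\setminus T$ be the set of gaps, so that $1\in\Gamma$ and $F=\max\Gamma\ge 1$. Let $A$ be the set of minimal generators of $T$, and put $N=2F+1\ge3$.

**Definition (codes and their systems).** A *code* $\omega$ consists of

* for each $a\in A$, integers $j_a,m_a$ with $0<j_a<4a$ and $1\le m_a\le 5a$;
* for each $g\in\Gamma$ and each integer $j$ with $0<j<4g$, an integer $m_{g,j}$ with $1\le m_{g,j}\le5g$ and an index $i_{g,j}\in\{1,2\}$.

The system $\Sigma(\omega)$ in the unknown $v=(s_0,t_0,s_1,t_1,s_2,t_2)\in\mathbb R^6$ consists of the following inequalities. First,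
$$0<s_0<1,\qquad 0<t_0<1,\qquad t_1<t_0,\qquad 4s_2+t_2<4s_0+t_0. \tag{N}$$
Second, for each $a\in A$,
$$s_0j_a+t_0a<m_a\qquad\text{and}\qquad m_a<s_ij_a+t_ia\quad (i=1,2). \tag{P}$$
Third, for each $g\in\Gamma$ and $0<j<4g$, with $m=m_{g,j}$ and $i=i_{g,j}$,
$$m-1<s_0j+t_0g\qquad\text{and}\qquad s_ij+t_ig<m. \tag{G}$$

There are only finitely many codes for a given $T$, so Theorem A answers the following question: find a procedure that takes a numerical semigroup $T$ and decides whether it is the quotient of a numerical semigroup of embedding dimension three. The question is posed in the slides "Quotients of a numerical semigroup by a positive" (http://cmup.fc.up.pt/cmup/ASA/numsgps_meeting/slides/rosales-2.pdf).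

**Procedure.** The input is a finite generating set of $T$.

* (a) If $1\in T$, answer YES, since $\mathbb N=\langle3,4,5\rangle/3$.
* (b) Otherwise compute $\Gamma$, $F$ and $A$.
* (c) For each of the finitely many codes $\omega$, decide by Fourier–Motzkin elimination whether the rational linear system $\Sigma(\omega)$ is feasible.
* (d) Answer YES if and only if some $\Sigma(\omega)$ is feasible. In that case Section 8 writes down $S$ and $p$ explicitly.

Correctness of the procedure is the equivalence of 1 and 4. By 5, one could alternatively search through all $p,n_1,n_2,n_3\le(14F+7)^{133}$.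

**Theorem B.** The decision can be made in time polynomial in $F(T)$.

**Corollary C.** Every quotient of a numerical semigroup of embedding dimension at most $2$, in particular every proportionally modular semigroup, is also a quotient of one of embedding dimension exactly $3$.

A numerical semigroup is *proportionally modular* if it equals $\{x\in\mathbb N: ax\bmod b\le cx\}$ for some positive integers $a,b,c$. By a result of Rosales and Urbano, the semigroups $\langle n_1,n_2\rangle/p$ with $\gcd(n_1,n_2)=1$ are exactly the proportionally modular ones, and there is an algorithm that decides whether a given numerical semigroup is of this form. In embedding dimension three the answer is not always yes: Moreno, Nicola, Pardo and Thomas showed that there are numerical semigroups that are not the quotient of an embedding dimension three numerical semigroup.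

**Proof of Corollary C from Theorem A.** If $T\ne\mathbb N$, this is the implication from 2 to 1, together with the result of Rosales and Urbano just quoted. For $T=\mathbb N$ use $\mathbb N=\langle3,4,5\rangle/3$.

## 2. Quotients, gaps, generators and codes on small semigroups

We write $\langle n_1,\dots,n_e\rangle$ for the set of all sums $\lambda_1n_1+\dots+\lambda_en_e$ with $\lambda_i\in\mathbb N$. This is a numerical semigroup exactly when the positive integers $n_i$ have greatest common divisor $1$.

The quotient $S/p$ is again a numerical semigroup: it contains $0$, it is closed under addition, and it contains $S$. It equals $\mathbb N$ if and only if it contains $1$, that is, if and only if $p\in S$. This explains step (a), because $3\in\langle3,4,5\rangle$.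

For an example take $S=\langle 3,5\rangle=\{0,3,5,6,8,9,10,\dots\}$ and $p=2$. Then $2,4\notin S$, while $6$, $8$, $10$ and all larger even numbers lie in $S$. So $\langle3,5\rangle/2=\{0,3,4,5,\dots\}=\langle3,4,5\rangle$. The quotient has a larger embedding dimension than the semigroup we started with. We shall see in Section 4 that for every $m\ge2$ the semigroup $\{0,m,m+1,\dots\}$, which has embedding dimension $m$, is a quotient of a semigroup with two generators. So the embedding dimension of $T$ alone does not tell us the answer.

**Generators and gaps are bounded by $N$.** We claim that $\Gamma\cup A\subseteq\{1,\dots,N\}$ with $N=2F+1$. This is clear for $\Gamma$. Let $m=\min(T\setminus\{0\})$, so that $m\le F+1$. If $x>F+m$, then $x-m>F$ lies in $T\setminus\{0\}$, so $x=m+(x-m)$ is not a minimal generator. Hence every minimal generator is at most $F+m\le2F+1$.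

**Step (b) is a finite computation.** Let $m$ be the least nonzero element of $T$, and let $w$ be the least element of $T$ in a given class mod $m$. Write $w$ as a sum of $k$ generators. If $k\ge m$, the $k+1\ge m+1$ partial sums (counting the empty one) contain two that agree mod $m$. Deleting the block of summands between them gives a smaller element of $T$ in the same class, a contradiction. So $k\le m-1$ and $w\le(m-1)\cdot\max(\text{generators})$. The gaps in the class of $w$ are the nonnegative members of the class that are smaller than $w$. Hence $F\le(m-1)\cdot\max(\text{generators})$, and $\Gamma$, $F$, $A$ are found by listing $T$ up to a known bound.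

**Step (c) is elementary.** Fourier–Motzkin elimination removes one unknown $x$ from a system of strict linear inequalities. Solve each inequality that contains $x$ for $x$, so that it reads $l_i<x$ or $x<u_k$, where $l_i$ and $u_k$ are affine in the other unknowns. Then some $x$ satisfies all of these if and only if $l_i<u_k$ for all $i,k$. Replace them by these conditions and keep the inequalities that do not contain $x$. After all unknowns are removed, only inequalities between rational numbers remain.

**What a code looks like for $T=\langle2,3\rangle$.** Here $\Gamma=\{1\}$, $F=1$, $N=3$, $A=\{2,3\}$. A code consists of $(j_2,m_2)$ with $0<j_2<8$, $1\le m_2\le10$; of $(j_3,m_3)$ with $0<j_3<12$, $1\le m_3\le 15$; and, for $g=1$ and $j=1,2,3$, of a pair $(m_{1,j},i_{1,j})$ with $1\le m_{1,j}\le5$. There are $7\cdot10\cdot11\cdot15\cdot10^3=11\,550\,000$ codes, and each $\Sigma(\omega)$ has $18$ inequalities. We shall solve one of these systems in Section 6 and turn the solution into $S$ and $p$ in Section 9.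

**What the inequalities mean.** Consider the region in the plane given by $y\ge s_0x+t_0$, $y\le s_1x+t_1$, $y\le s_2x+t_2$. The inequalities (N) will force it into the strip $0<x<4$. Condition (P) says that, after dilation by $a$, it has the lattice point $(j_a,m_a)$ in its interior. Condition (G) says that, after dilation by $g$, it has no lattice point in the column $x=j$: all integers $y\geq s_0j+t_0g$ are at least $m$, and one of the two upper lines is below $m$. A code is a list of witnesses for "the generators are in" and "the gaps are out".

## 3. Enumeration of $p,n_1,n_2,n_3$ stops only on positive instances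

The first thing to try is brute force. For given $p$ and $S=\langle n_1,n_2,n_3\rangle$ with $\gcd(n_1,n_2,n_3)=1$ it is easy to test whether $S/p=T$: check $pa\in S$ for all $a\in A$ and $pg\notin S$ for all $g\in\Gamma$. The first condition gives $T\subseteq S/p$ because $S/p$ is closed under addition, and the second gives equality. Running through all $(p,n_1,n_2,n_3)$ will find a representation if there is one. If there is none, the search never stops. What is missing is a bound on $p$ and the $n_i$ in terms of $T$, and the definitions offer none: the data $pa\in S$, $pg\notin S$ grow with $p$.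

The way around this is to replace the integers $(p,n_1,n_2,n_3)$ by a convex body whose size has nothing to do with the size of $p$. This is the triangle of statement 3.

The implications $1\Rightarrow2$ and $5\Rightarrow1$ are trivial. We prove $2\Rightarrow3\Rightarrow4\Rightarrow5$.

## 4. From three generators to a triangle: $2\Rightarrow3$

We start with two generators, where everything is visible. Take $\langle 3,5\rangle/2$ again. An integer $x$ lies in the quotient if and only if $3\lambda_1+5\lambda_2=2x$ has a solution in $\mathbb N^2$. The integer vectors for which $3\lambda_1+5\lambda_2$ is even form a lattice, and every vector in it with $3\lambda_1+5\lambda_2=2x$ has the form $x(-1,1)+z(5,-3)$ with $z\in\mathbb Z$. It is nonnegative if and only if $5z\ge x$ and $3z\le x$. So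
$$x\in\langle3,5\rangle/2\iff \left[\tfrac x5,\tfrac x3\right]\cap\mathbb Z\ne\emptyset .$$
This is the analogue of $T(K)$ for the segment $K=[\frac15,\frac13]$.

More generally let $m\ge2$. For $x\ge1$ the equation $m\lambda_1+(2m-1)\lambda_2=(m-1)x$ has the integer solutions $\lambda_1=(2m-1)z-x$, $\lambda_2=x-mz$ with $z\in\mathbb Z$. These are all of them, since $\gcd(m,2m-1)=1$. So $x\in\langle m,2m-1\rangle/(m-1)$ if and only if $[\frac x{2m-1},\frac xm]$ contains an integer. For $1\le x<m$ this interval lies strictly between $0$ and $1$. For $m\le x\le2m-1$ it contains $1$. The integers $m,\dots,2m-1$ generate everything from $m$ on, so $\langle m,2m-1\rangle/(m-1)=\{0,m,m+1,\dots\}$.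

**The set $T(K)$ is closed under addition.** This holds for every compact convex $K$. If $z=xk$ and $z'=x'k'$ with $k,k'\in K$ and $x+x'>0$, then
$$z+z'=(x+x')\left(\tfrac{x}{x+x'}k+\tfrac{x'}{x+x'}k'\right)\in(x+x')K,$$
and $z+z'\in\mathbb Z^2$ if $z,z'\in\mathbb Z^2$. The case $x=x'=0$ is clear.

**Proof of $2\Rightarrow3$.** The purpose is to repeat the computation above with a lattice of rank $3$. Write $S=\langle n_1,n_2,n_3\rangle$ with $n_i\ge1$ and $\gcd(n_1,n_2,n_3)=1$. Repeated or redundant generators are allowed, so this covers every embedding dimension at most $3$. Put $n=(n_1,n_2,n_3)$ and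
$$L=\{\lambda\in\mathbb Z^3: p\mid n\cdot\lambda\},\qquad \ell:L\to\mathbb Z,\quad \ell(\lambda)=\frac{n\cdot\lambda}{p}.$$
The lattice $L$ has rank $3$, since it contains $p\mathbb Z^3$. Since $\gcd(n_1,n_2,n_3)=1$, some $\lambda\in\mathbb Z^3$ has $n\cdot\lambda=p$, so $\ell$ is onto. Its kernel $\{\lambda\in\mathbb Z^3: n\cdot\lambda=0\}$ is free of rank $2$, and a preimage of $1$ splits off. So there is an isomorphism $\varphi:\mathbb Z\times\mathbb Z^2\to L$ with $\ell(\varphi(x,z))=x$. Extend $\varphi$ linearly to $\mathbb R\times\mathbb R^2\to\mathbb R^3$. Then $n\cdot\varphi(x,z)=px$ still holds.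

The set $\Delta=\{\lambda\in\mathbb R^3_{\ge0}:n\cdot\lambda=p\}$ is a triangle, with vertices on the three coordinate axes. It lies in the plane $n\cdot\lambda=p$, and $z\mapsto\varphi(1,z)$ is an affine bijection from $\mathbb R^2$ onto that plane. So $\Delta=\varphi(\{1\}\times K)$ for a triangle $K\subset\mathbb R^2$, and by linearity $x\Delta=\varphi(\{x\}\times xK)$.

Let $x\ge1$. Then $x\in T$ if and only if there is $\lambda\in\mathbb N^3$ with $n\cdot\lambda=px$. Such a $\lambda$ lies in $L$ and has $\ell(\lambda)=x$, so it is $\varphi(x,z)$ with $z\in\mathbb Z^2$. Hence the condition is that some $z\in\mathbb Z^2$ has $\varphi(x,z)\ge0$ coordinatewise. As $n\cdot\varphi(x,z)=px$, this says $\varphi(x,z)\in x\Delta$, that is, $z\in xK$. So $T=T(K)$. $\square$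

**An example with three generators.** Take $n=(3,4,5)$ and $p=2$. The vector $(-1,0,1)$ has $\ell=1$. The vectors $(1,-2,1)$ and $(2,1,-2)$ have cross product $(3,4,5)$, which is primitive, so they form a basis of the kernel. Hence
$$\varphi(x,z_1,z_2)=(-x+z_1+2z_2,\ -2z_1+z_2,\ x+z_1-2z_2),$$
and $K$ is given by $z_1+2z_2\ge1$, $z_2\ge2z_1$, $z_1-2z_2\ge-1$. Its vertices are $(0,\frac12)$, $(\frac15,\frac25)$, $(\frac13,\frac23)$. It contains no lattice point, $2K$ contains $(0,1)$, and $3K$ contains $(1,2)$. So $T(K)=\langle2,3\rangle$, in agreement with $\langle 3,4,5\rangle/2=\{0,2,3,\dots\}$.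

## 5. Flatness and a normal form: $3\Rightarrow4$

A triangle is still not a finite amount of data. A lattice point witnessing $a\in T(K)$ may lie anywhere, because $K$ may be far away and very elongated. Part of this is harmless.

**Invariance.** For $U\in GL_2(\mathbb Z)$ and $w\in\mathbb Z^2$ we have $T(UK+w)=T(K)$. Indeed $x(UK+w)=U(xK)+xw$, and $z\mapsto Uz+xw$ maps $\mathbb Z^2$ onto itself.

So, for instance, shearing by $(x,y)\mapsto(x,y-kx)$ stretches $K$ without changing $T(K)$. The hope is to choose, in each class under these maps, a representative inside a fixed strip. The fact that makes this possible is that $K$ contains no lattice point, since $1\notin T$.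

**Lemma 1 (flatness).** If $K$ is a triangle with $K\cap\mathbb Z^2=\emptyset$, there is a primitive $u\in\mathbb Z^2$ with
$$\max_{z\in K}u\cdot z-\min_{z\in K}u\cdot z<\sqrt7<3.$$

**Proof.** The plan is to make the triangle round and let the lattice become crooked. Choose an invertible linear map $Q$ such that $QK$ is equilateral, with inradius $r$. Its side, which is also its diameter, is $2\sqrt3\,r$. Put $\Lambda=Q\mathbb Z^2$, a lattice.

Let $b_1$ be a shortest nonzero vector of $\Lambda$. It is primitive in $\Lambda$, so it extends to a basis $b_1,b_2$. Subtracting a multiple of $b_1$ from $b_2$, we may assume that the orthogonal projection of $b_2$ to $\mathbb Rb_1$ has length at most $|b_1|/2$. Let $\rho$ be the distance from $b_2$ to the line $\mathbb Rb_1$. Since $|b_2|\ge|b_1|$, Pythagoras gives $\rho^2\ge|b_1|^2-\frac14|b_1|^2=\frac34|b_1|^2$.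

Next we bound the distance of an arbitrary point of the plane to $\Lambda$. The lines $kb_2+\mathbb Rb_1$, $k\in\mathbb Z$, are parallel with consecutive distance $\rho$, so the point is within $\rho/2$ of one of them. On this line the points of $\Lambda$ are spaced by $|b_1|$, so the foot of the perpendicular is within $|b_1|/2$ of a point of $\Lambda$. The squared distance to $\Lambda$ is therefore at most
$$\tfrac14(\rho^2+|b_1|^2)\le\tfrac14\left(\rho^2+\tfrac43\rho^2\right)=\tfrac7{12}\rho^2 .$$
Apply this to the incenter of $QK$. The closed incircle disc lies in $QK$ and contains no point of $\Lambda$, so $r^2<\frac7{12}\rho^2$.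

Let $\phi$ be the linear functional with $\phi(b_1)=0$ and $\phi(b_2)=1$. Up to sign, $\phi(z)$ is the signed distance from $z$ to $\mathbb Rb_1$ divided by $\rho$. So $\phi$ varies on $QK$ by at most the diameter divided by $\rho$, that is, by at most $2\sqrt3\,r/\rho<2\sqrt3\sqrt{7/12}=\sqrt7$. Finally $\phi\circ Q$ is a linear functional that maps $\mathbb Z^2$ onto $\mathbb Z$, so it equals $z\mapsto u\cdot z$ with $u\in\mathbb Z^2$ primitive. $\square$

**Proof of $3\Rightarrow4$.** Let $T=T(K)\ne\mathbb N$ with $K$ a triangle.

**Step 1: room around $K$.** The aim is to gain freedom to move $K$ a little. Let $K_\varepsilon$ be the homothetic image of $K$ with factor $1+\varepsilon$ and centre a fixed interior point of $K$. For each gap $g$ the compact set $gK$ misses the closed set $\mathbb Z^2$, so it has positive distance from it. There are finitely many gaps. Hence for all small $\varepsilon>0$ the sets $gK_\varepsilon$, $g\in\Gamma$, all miss $\mathbb Z^2$. If $K'$ is compact and convex with $K\subseteq K'\subseteq K_\varepsilon$, then $T=T(K)\subseteq T(K')$, and no gap lies in $T(K')$. So $T(K')=T$.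

**Step 2: width less than $3$ and generic position.** As $1\notin T$, we have $K\cap\mathbb Z^2=\emptyset$. Take $u$ from Lemma 1. A primitive vector is the first row of some $U\in GL_2(\mathbb Z)$. Replacing $K$ by $UK$, we may assume that the $x$-projection of $K$ has length less than $3$. Choose $\varepsilon>0$ small enough for Step 1 and so small that $K_\varepsilon$ still has $x$-width less than $3$.

Now $K\subset\operatorname{int}K_{\varepsilon/2}$ and $K_{\varepsilon/2}\subset\operatorname{int}K_\varepsilon$. Let $K'$ be a triangle whose vertices are sufficiently near those of $K_{\varepsilon/2}$. Then its vertices lie in $K_\varepsilon$, so $K'\subset K_\varepsilon$. Also $K\subset\operatorname{int}K'$, because the strict inequalities that place the vertices of $K$ inside $K_{\varepsilon/2}$ survive small changes. So $T(K')=T$, and $K'$ has $x$-width less than $3$.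

We can also require that the vertices of $K'$ have distinct $x$-coordinates, that the lines through its edges contain no lattice point, and that these lines have irrational slopes. Each forbidden event is one of these equations, for two vertices $P,P'$ of $K'$:

* $P_x=P'_x$;
* $\det(P'-P,w-P)=0$ with $w\in\mathbb Z^2$;
* $d(P'_y-P_y)=c(P'_x-P_x)$ with integers $c$ and $d\ne0$.

Here $\det(u,v)=u_xv_y-u_yv_x$. These are countably many proper hypersurfaces in the space $\mathbb R^6$ of vertex triples. Their union has measure zero, so an open set of triples contains a good one.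

**Step 3: normal form.** The aim is to bring $K'$ into the strip $0<x<4$ with a controlled lower edge. All maps in this step are of the type considered under Invariance and are applied to $K$ and $K'$ simultaneously. They preserve every property obtained in Step 2. Name the vertices of $K'$ by $A_0,B_0,C_0$ in order of increasing $x$-coordinate.

Translate by an integer in $x$ so that the $x$-projection $[\alpha,\beta]$ of $K'$ satisfies $0<\alpha\le1$. Then $\beta<\alpha+3\le4$. Apply $y\mapsto-y$ if needed, so that $B_0$ lies above the line $A_0C_0$. Apply a shear $(x,y)\mapsto(x,y-kx)$ with $k\in\mathbb Z$ and an integer translation in $y$, so that the line $A_0C_0$ becomes $y=s_0x+t_0$ with $0<s_0<1$ and $0\le t_0<1$. Here $s_0\ne0$ because the slope is irrational, and $t_0\neq0$ because otherwise the line would contain $(0,0)$. So $0<t_0<1$.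

Let $y=s_1x+t_1$ be the line $A_0B_0$ and $y=s_2x+t_2$ the line $B_0C_0$. Since $B_0$ lies above the chord $A_0C_0$ and between its ends in $x$, we have $s_1>s_0>s_2$. The line $B_0C_0$ passes above $A_0$, the line $A_0B_0$ passes above $C_0$, and so
$$K'=\{(x,y): y\ge s_0x+t_0,\ y\le s_1x+t_1,\ y\le s_2x+t_2\}.$$

**Step 4: the inequalities (N).** The bounds on $s_0,t_0$ are known. The lines $A_0B_0$ and $A_0C_0$ meet at $x=\alpha$, so $t_0-t_1=(s_1-s_0)\alpha>0$. The lines $B_0C_0$ and $A_0C_0$ meet at $x=\beta$, so $(4s_2+t_2)-(4s_0+t_0)=(s_2-s_0)(4-\beta)<0$.

**Step 5: choosing $(j_a,m_a)$.** Let $a\in A\subseteq T(K)$. There is a point $(j,y)\in aK\cap\mathbb Z^2\subset\operatorname{int}(aK')$. Since $K'\subset\{0<x<4\}$, we have $0<j<4a$, and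
$$s_0j+t_0a<y<s_ij+t_ia\qquad(i=1,2).$$
Put $j_a=j$ and $m_a=\lfloor s_0j+t_0a\rfloor+1$. Since $y$ is an integer, $m_a\le y$, so $s_0j_a+t_0a<m_a\le y<s_ij_a+t_ia$. This is (P). From $0<s_0j+t_0a<j+a<5a$ we get $1\le m_a\le5a$.

**Step 6: choosing $(m_{g,j},i_{g,j})$.** Let $g\in\Gamma$ and $0<j<4g$, and put $m=\lceil s_0j+t_0g\rceil$. Since $0<s_0j+t_0g<5g$, we have $1\le m\le5g$, and $m-1<s_0j+t_0g\le m$. The lattice point $(j,m)$ satisfies the lower inequality of $gK'$. It is not in $gK'$, because $g\notin T=T(K')$. So it violates one of the two upper inequalities: some $i\in\{1,2\}$ has $s_ij+t_ig<m$. This is (G) with $m_{g,j}=m$ and $i_{g,j}=i$.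

So $v=(s_0,t_0,s_1,t_1,s_2,t_2)$ solves $\Sigma(\omega)$ for the code just defined. $\square$

## 6. Every solution of $\Sigma(\omega)$ cuts out a triangle for $T$

For $v\in\mathbb R^6$ let
$$K_v=\{(x,y): y\ge s_0x+t_0,\ y\le s_1x+t_1,\ y\le s_2x+t_2\}.$$

**Lemma 2.** Let $v$ solve $\Sigma(\omega)$ for some code $\omega$. Then $s_1>s_0>s_2$, the set $K_v$ is a triangle contained in $\{0<x<4\}$, and $T(K_v)=T$.

**Proof.** We first place $K_v$ in the strip. Fix $a\in A$. The affine function $(s_1-s_0)x+(t_1-t_0)$ is negative at $x=0$ by (N), and positive at $x=j_a/a>0$ by (P). So $s_1>s_0$, and the function is negative for all $x\le0$. Likewise $(s_2-s_0)x+(t_2-t_0)$ is negative at $x=4$ by (N) and positive at $j_a/a<4$ by (P). So $s_2<s_0$, and this function is negative for all $x\ge4$. A point $(x,y)\in K_v$ satisfies $s_0x+t_0\le y\le s_ix+t_i$, so both functions are nonnegative at $x$. Hence $K_v\subset\{0<x<4\}$.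

With $x$ bounded, $y$ is bounded too, so $K_v$ is compact. By (P), the point $(j_a/a,m_a/a)$ satisfies all three inequalities strictly, so it is interior to $K_v$. A compact intersection of three half-planes with nonempty interior is a triangle.

Next, $T\subseteq T(K_v)$. By (P) we have $(j_a,m_a)\in aK_v$ for all $a\in A$, so $A\subseteq T(K_v)$, and $T(K_v)$ is closed under addition.

Finally, no gap lies in $T(K_v)$. Suppose $g\in\Gamma$ and $(j,y)\in gK_v\cap\mathbb Z^2$. Then $0<j<4g$. With $m=m_{g,j}$ and $i=i_{g,j}$, condition (G) gives $y\ge s_0j+t_0g>m-1$. So $y\ge m$ as $y$ is an integer. But also $y\le s_ij+t_ig<m$, a contradiction. $\square$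

**A solution for $T=\langle2,3\rangle$.** Take
$$v=\left(\tfrac12,\tfrac12,\,3,-\tfrac52,\,-1,\tfrac72\right)$$
and the code with $(j_2,m_2)=(3,3)$, $(j_3,m_3)=(4,4)$, and $(m_{1,j},i_{1,j})=(1,1),(2,2),(2,2)$ for $j=1,2,3$. The conditions (N) read $-\frac52<\frac12$ and $-\frac12<\frac52$, besides $0<\frac12<1$. For (P): with $a=2$ the three values $3s_i+2t_i$ are $\frac52,4,4$, and $\frac52<3<4$; with $a=3$ the values $4s_i+3t_i$ are $\frac72,\frac92,\frac{13}2$, and $\frac72<4<\frac92<\frac{13}2$. For (G): $j=1$ needs $0<1$ and $3-\frac52=\frac12<1$; $j=2$ needs $1<\frac32$ and $-2+\frac72=\frac32<2$; $j=3$ needs $1<2$ and $-3+\frac72=\frac12<2$. All hold, so by Lemma 2, $T(K_v)=\langle2,3\rangle$.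

Together with Section 5, Lemma 2 gives $3\Leftrightarrow4$. What remains is to return from a triangle to a semigroup.

## 7. Reading a semigroup off a rational triangle, and the index that obstructs it

The natural attempt is to reverse Section 4. Suppose that $K$ is a triangle given by integer data,
$$K=\{z\in\mathbb R^2: c_i+w_i\cdot z\ge0,\ i=0,1,2\},\qquad c_i\in\mathbb Z,\ w_i\in\mathbb Z^2 .$$
The three inner normals of a triangle satisfy a linear relation with positive coefficients: unit inner normals weighted by the edge lengths have sum $0$. The relation is unique up to scaling, and the $w_i$ are integer vectors, so there are positive integers $n_0,n_1,n_2$ with $\gcd(n_0,n_1,n_2)=1$ and $\sum n_iw_i=0$. Put $S=\langle n_0,n_1,n_2\rangle$, $p=\sum n_ic_i$ and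
$$\Phi(X,z)=(c_iX+w_i\cdot z)_{i=0,1,2},\qquad \Phi:\mathbb Z\times\mathbb Z^2\to\mathbb Z^3 .$$
Then $n\cdot\Phi(X,z)=pX$. Moreover $p>0$: evaluate $p=\sum n_i(c_i+w_i\cdot z)$ at an interior point. A lattice point $z\in xK$ gives $\Phi(x,z)\in\mathbb N^3$ with $n\cdot\Phi(x,z)=px$. So $T(K)\subseteq S/p$.

For the reverse inclusion we need every $\lambda\in L=\{\lambda\in\mathbb Z^3: p\mid n\cdot\lambda\}$ to be of the form $\Phi(X,z)$, and this is where the attempt breaks down. Recall the identity in $\mathbb R^2$
$$\det(w_2,w_1)\,w_0+\det(w_0,w_2)\,w_1+\det(w_1,w_0)\,w_2=0. \tag{7.1}$$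
By uniqueness of the relation, the three determinants in (7.1) are $\pm d\,(n_0,n_1,n_2)$, where $d$ is their greatest common divisor. Expanding $\det\Phi$ along its first column,
$$\det\Phi=c_0\det(w_1,w_2)-c_1\det(w_0,w_2)+c_2\det(w_0,w_1)=\mp d\,p . \tag{7.2}$$
So $\Phi(\mathbb Z^3)$ has index $dp$ in $\mathbb Z^3$, while $L$ has index $p$. The image is a sublattice of $L$ of index $d$. If $d=1$ the attempt succeeds. If $d>1$, a solution $\lambda\in\mathbb N^3$ of $n\cdot\lambda=px$ may lie outside the image and correspond to no lattice point of $xK$.

**An example where it fails.** Let $K$ be given by $2y-1\ge0$, $2x-1\ge0$, $3-2x-2y\ge0$. Its vertices are $(\frac12,\frac12),(1,\frac12),(\frac12,1)$. It contains no lattice point, $2K$ contains $(1,1)$, and $3K$ contains $(2,2)$. So $T(K)=\langle2,3\rangle$. The attempt gives $n=(1,1,1)$ and $p=-1-1+3=1$, hence $S/p=\mathbb N$. Here $d=4$. Rescaling the equations does not help: each of the three integer equations is primitive, so every integer equation of an edge is an integer multiple of the given one, its normal lies in $2\mathbb Z^2$, and all determinants stay divisible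 by $4$.

So the triangle has to be moved. There is room for this, because $\Sigma(\omega)$ consists of strict inequalities and Lemma 2 applies to all its solutions. We want a small perturbation of $K_v$, with integer data, that makes the three determinants coprime, and in addition makes $n_0,n_1,n_2$ a *minimal* generating system.

The device is as follows. Scale the three edge equations of a rational $K_v$ by weights such that the normals sum to zero. Then all three determinants in (7.1) are equal. Multiply everything by a large integer $M$, which makes $d$ as bad as possible, and then change the normals by fixed small vectors so that their sum becomes $(1,0)$. Relative to $M$ this moves the triangle very little. But now the *differences* of the determinants are just second coordinates of the normals, and these we control.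

## 8. Explicit $S$ and $p$ from a solution: $4\Rightarrow5$

Let $\Sigma(\omega)$ be feasible. Write it as finitely many inequalities $\alpha\cdot v<\beta$ with $\alpha\in\mathbb Z^6$, $\beta\in\mathbb Z$.

**Step 1: a rational solution with bounded denominator and some slack.** The aim is a solution $v$ with small common denominator $q$ for which every inequality holds with margin $1/q$. Put $R=(7N)^7$. We claim that there are an integer $q$ and $v\in\frac1q\mathbb Z^6$ with
$$1\le q\le R,\qquad |qs_i|,|qt_i|\le R,\qquad \alpha\cdot v+\tfrac1q\le\beta\ \text{ for all inequalities of }\Sigma(\omega). \tag{8.1}$$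

Consider the linear program in $\mathbb R^7$: maximize $\delta$ subject to $\alpha\cdot v+\delta\le\beta$ for all inequalities of $\Sigma(\omega)$, and $\delta\le1$. As $\Sigma(\omega)$ is feasible, there are feasible points with $\delta>0$, so the optimum is positive. It is also bounded by $1$.

The feasible polyhedron contains no line. Suppose $(v,\delta)$ is the direction of a line in it. Then all left-hand sides vanish on it, so $\delta=0$ and $\alpha\cdot v=0$ for every inequality. From (N) we get $s_0=t_0=0$, then $t_1=0$ and $4s_2+t_2=0$. From (P), for any $a\in A$, we get $s_1j_a+t_1a=s_1j_a=0$, so $s_1=0$, and $s_2j_a+t_2a=s_2(j_a-4a)=0$, so $s_2=0$ because $j_a<4a$. Then $t_2=0$ as well, and $v=0$. Recall that a linear function bounded above on a nonempty polyhedron without lines attains its maximum at a vertex, and that a vertex is the unique solution of a square system of linearly independent active constraints. So our optimum $(v,\delta)$ is the unique solution of a $7\times7$ integer system.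

We bound this system. A row coming from (P) or (G) has entries $\pm j$, $\pm x$ and $1$ with $j<4N$ and $x\le N$, so its Euclidean norm is at most $\sqrt{17N^2+1}$. A row from (N) has norm at most $\sqrt{16+1+16+1+1}=\sqrt{35}$. The row $\delta\le1$ has norm $1$. As $N\ge3$, all norms are at most $5N$. The right-hand sides are at most $5N$ in absolute value. If one column is replaced by the right-hand side, the row norms are at most $\sqrt{42N^2+1}\le7N$, where rows from (N) and the row $\delta\le1$ are covered by $\sqrt{36}\le7N$. Let $q$ be the absolute value of the determinant of the system, a positive integer. By Hadamard's inequality, $q$ and all numerators in Cramer's rule are at most $(7N)^7=R$ in absolute value. So $q\le R$, the numbers $qs_i,qt_i,q\delta$ are integers, and $|qs_i|,|qt_i|\le R$. Since $q\delta$ is a positive integer, $\delta\ge\frac1q$, and (8.1) follows.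

**Step 2: integer data.** The aim is to carry out the device announced in Section 7. By Lemma 2, $s_1>s_0>s_2$. Put
$$\beta_1=q(s_0-s_2),\quad \beta_2=q(s_1-s_0),\quad B_1=q\beta_1,\quad B_2=q\beta_2,\quad B_0=B_1+B_2,\quad M=(5NR^2+2)B_1 .$$
Here $\beta_1,\beta_2$ are positive integers and $\beta_1+\beta_2=q(s_1-s_2)$. The weights are chosen so that
$$B_1s_1+B_2s_2=B_0s_0 . \tag{8.2}$$
Indeed $\beta_1s_1+\beta_2s_2=q\bigl((s_0-s_2)s_1+(s_1-s_0)s_2\bigr)=q\,s_0(s_1-s_2)=(\beta_1+\beta_2)s_0$; multiply by $q$. By (8.2) the vectors $B_0(-s_0,1)$, $B_1(s_1,-1)$, $B_2(s_2,-1)$ have sum zero. Multiply them by $M$, then add $(1,-1)$ to the first and $(0,1)$ to the third: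
$$\begin{aligned}
w_0&=(1-MB_0s_0,\ MB_0-1), & c_0&=-MB_0t_0,\\
w_1&=(MB_1s_1,\ -MB_1), & c_1&=MB_1t_1,\\
w_2&=(MB_2s_2,\ -(MB_2-1)), & c_2&=MB_2t_2 .
\end{aligned}$$
All entries are integers, since each of $B_0,B_1,B_2$ is a multiple of $q$. Moreover
$$w_0+w_1+w_2=e,\qquad e=(1,0). \tag{8.3}$$

**Step 3: the perturbed triangle still belongs to $T$.** Solve the inequalities $c_i+w_i\cdot z\ge0$ for $y$, where $z=(x,y)$. They define $K_{v'}$ with $v'=(s_0',t_0',s_1,t_1,s_2',t_2')$ and
$$s_0'=\frac{MB_0s_0-1}{MB_0-1},\quad t_0'=\frac{MB_0t_0}{MB_0-1},\quad s_2'=\frac{MB_2s_2}{MB_2-1},\quad t_2'=\frac{MB_2t_2}{MB_2-1}.$$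
The absolute differences from $s_0,t_0,s_2,t_2$ are, in this order,
$$\frac{1-s_0}{MB_0-1},\qquad \frac{t_0}{MB_0-1},\qquad \frac{|s_2|}{MB_2-1},\qquad \frac{|t_2|}{MB_2-1}.$$
Since $0<s_0,t_0<1$ and $|s_2|,|t_2|\le R$, all are at most $\frac R{M-1}$.

For the inequalities of $\Sigma(\omega)$, the sum $\|\alpha\|_1$ of the absolute values of the coefficients is at most $5N$ for (P) and (G), and at most $4+1+4+1=10\le5N$ for (N). Also $M-1\ge5NR^2+1>5NR^2\ge5NRq$. So by (8.1)
$$\alpha\cdot v'\le\alpha\cdot v+\frac{5NR}{M-1}\le\beta-\frac1q+\frac{5NR}{M-1}<\beta .$$
Thus $v'$ solves the same system $\Sigma(\omega)$, and by Lemma 2, $K_{v'}$ is a triangle with $T(K_{v'})=T$.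

**Step 4: three minimal generators.** The aim is to show that the determinants of the $w_i$ are coprime and form a minimal generating system. Put
$$n_0=\det(w_2,w_1),\qquad n_1=\det(w_0,w_2),\qquad n_2=\det(w_1,w_0).$$
By (7.1), $\sum n_iw_i=0$. We compute them:
$$n_0=MB_2s_2\cdot(-MB_1)+(MB_2-1)\,MB_1s_1=M^2D-MB_1s_1,\qquad D=B_1B_2(s_1-s_2)=q\beta_1\beta_2(\beta_1+\beta_2).$$
For the others substitute $w_0=e-w_1-w_2$ from (8.3), and use that $\det(e,u)$ is the second coordinate of $u$:
$$\begin{aligned}
n_1&=\det(e,w_2)-\det(w_1,w_2)=n_0-(MB_2-1),\\
n_2&=\det(w_1,e)-\det(w_1,w_2)=n_0+MB_1 .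
\end{aligned}\tag{8.4}$$
So $n_1<n_0<n_2$, and $n_2-n_1=MB_0-1>0$.

We claim $0<n_2<2n_1$. From (8.4),
$$n_1-(n_2-n_1)=M^2D-MB_1s_1-(MB_2-1)-(MB_0-1)>M\bigl(MD-B_1|s_1|-B_1-2B_2\bigr).$$
Since $\beta_1,\beta_2\ge1$, we have $D\ge q(\beta_1+\beta_2)=B_1+B_2$. Also $M\ge R+2$ and $|s_1|\le R$. Hence
$$MD\ge(R+2)(B_1+B_2)\ge B_1|s_1|+B_1+2B_2 .$$
So $n_1>n_2-n_1>0$, which is the claim. In particular all three $n_i$ are positive.

We claim $\gcd(n_0,n_1,n_2)=1$. A prime dividing all three divides $n_2-n_0=MB_1$. As $B_1\mid M$, it divides $M$. It also divides $n_0-n_1=MB_2-1$, a contradiction.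

Hence $S=\langle n_0,n_1,n_2\rangle$ is a numerical semigroup. The three generators are distinct. A sum of two or more of them is at least $2n_1>n_2$, so it is none of the three. So all three generators are minimal, and $S$ has embedding dimension exactly $3$.

**Step 5: the quotient is $T$.** The aim is to run Section 7 with index $1$. Let $p=\sum n_ic_i\in\mathbb Z$. For $z$ in the interior of $K_{v'}$ we have $p=\sum n_i(c_i+w_i\cdot z)>0$. Define $\Phi:\mathbb Z\times\mathbb Z^2\to\mathbb Z^3$ by $\Phi(X,z)=(c_iX+w_i\cdot z)_{i=0,1,2}$. Then $n\cdot\Phi(X,z)=pX$, and as in (7.2)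
$$\det\Phi=c_0\det(w_1,w_2)-c_1\det(w_0,w_2)+c_2\det(w_0,w_1)=-c_0n_0-c_1n_1-c_2n_2=-p .$$
So $\Phi(\mathbb Z^3)$ has index $p$ in $\mathbb Z^3$, and it is contained in $L=\{\lambda\in\mathbb Z^3: p\mid n\cdot\lambda\}$. Since $\gcd(n_0,n_1,n_2)=1$, the map $\lambda\mapsto n\cdot\lambda$ from $\mathbb Z^3$ to $\mathbb Z/p\mathbb Z$ is onto, and $L$ is its kernel, so $L$ also has index $p$. Hence $\Phi(\mathbb Z^3)=L$.

Let $x\ge1$. Then $px\in S$ if and only if some $\lambda\in\mathbb N^3$ has $n\cdot\lambda=px$. Such a $\lambda$ lies in $L$, so $\lambda=\Phi(X,z)$ with $X\in\mathbb Z$, $z\in\mathbb Z^2$, and $pX=n\cdot\lambda=px$ forces $X=x$. So the condition is that some $z\in\mathbb Z^2$ has $c_ix+w_i\cdot z\ge0$ for $i=0,1,2$, that is, $xK_{v'}\cap\mathbb Z^2\ne\emptyset$. Therefore $S/p=T(K_{v'})=T$.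

**Step 6: the size of $p$ and the $n_i$.** From (8.1) we have:

* $\beta_1,\beta_2\le2R$, hence $B_1,B_2\le2R^2$ and $B_0\le4R^2$;
* $M\le6NR^2\cdot2R^2=12NR^4$;
* $D\le R\cdot4R^2\cdot4R=16R^4$;
* $B_1|s_1|=\beta_1|qs_1|\le2R^2$.

So each $n_i$ satisfies
$$n_i\le n_2\le M^2D+MB_1|s_1|+MB_1\le16M^2R^4+4MR^2\le17M^2R^4\le2448\,N^2R^{12}.$$
Also $|c_0|\le MB_0\le4MR^2$, because $0<t_0<1$. And $|c_1|=M\beta_1|qt_1|\le2MR^2$, likewise $|c_2|\le2MR^2$. Therefore
$$p\le8MR^2\cdot17M^2R^4=136M^3R^6\le136\cdot1728\,N^3R^{18}=235008\,N^3(7N)^{126}\le(7N)^{133},$$
because $235008\le823543=7^7$ and $N^3\le N^7$. Likewise $n_i\le2448N^2(7N)^{84}\le(7N)^{133}$. As $7N=14F+7$, statement 5 holds. $\square$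

This completes the proof of Theorem A, and with it the correctness of the procedure.

## 9. The construction carried out for $\langle2,3\rangle$

Take the solution $v=(\frac12,\frac12,3,-\frac52,-1,\frac72)$ of Section 6, with $q=2$. Then $\beta_1=3$, $\beta_2=5$, $B_1=6$, $B_2=10$, $B_0=16$, $D=240$. The value of $M$ prescribed in Step 2 is chosen for the general estimate. The argument uses only that $B_1\mid M$, that $n_2<2n_1$, and that $v'$ still solves $\Sigma(\omega)$. So let us try $M=6$:
$$w_0=(-47,95),\quad w_1=(108,-36),\quad w_2=(-60,-59),\qquad (c_0,c_1,c_2)=(-48,-90,210).$$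
The perturbed solution has $s_0'=\frac{47}{95}$, $t_0'=\frac{48}{95}$, $s_2'=-\frac{60}{59}$, $t_2'=\frac{210}{59}$, and $s_1=3$, $t_1=-\frac52$ are unchanged. We check the inequalities that changed. For (N): $0<s_0',t_0'<1$, $-\frac52<t_0'$, and $4s_2'+t_2'=-\frac{30}{59}<0<4s_0'+t_0'$. For (P): $\frac{237}{95}<3<\frac{240}{59}$ for $a=2$, and $\frac{332}{95}<4<\frac{390}{59}$ for $a=3$. For (G): $0<\frac{95}{95}$ for $j=1$; $1<\frac{142}{95}$ and $\frac{90}{59}<2$ for $j=2$; $1<\frac{189}{95}$ and $\frac{30}{59}<2$ for $j=3$. All hold.

The generators are $n_0=36\cdot240-6\cdot6\cdot3=8532$, $n_1=8532-59=8473$, $n_2=8532+36=8568$. They satisfy $8568<2\cdot8473$, and they are coprime since $\gcd(36,59)=1$. Finally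
$$p=-48\cdot8532-90\cdot8473+210\cdot8568=627174 .$$
So $\langle2,3\rangle=\langle8473,8532,8568\rangle/627174$. One can see the elements directly. The lattice point $(3,3)\in2K_{v'}$ gives $\lambda=\Phi(2,(3,3))=(48,36,63)$, and $48\cdot8532+36\cdot8473+63\cdot8568=1254348=2p$. The point $(4,4)\in3K_{v'}$ gives $\lambda=(48,18,154)$, and $48\cdot8532+18\cdot8473+154\cdot8568=1881522=3p$.

## 10. Cells of a line arrangement instead of codes: proof of Theorem B

The number of codes is exponential in the number of gaps and generators, because each entry is chosen independently. But most combinations of choices contradict each other. A point $(s_i,t_i)$ interacts with the code only through the signs of the linear forms $sj+tx-m$, and few sign patterns occur in the plane.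

**Step 1: preliminaries on running time.** We need two routine facts. The first is that $\Gamma$, $F$, $A$ are available in time polynomial in $F$. List $T$ upwards from $0$, using that a positive $x$ lies in $T$ if and only if $x-b\in T$ for some generator $b$. Stop when $m=\min(T\setminus\{0\})$ consecutive elements have appeared, which happens by $F+m\le N$. Generators exceeding $N$ are redundant and can be dropped after reading the input.

The second is that a strict linear system in at most $6$ unknowns, with $k$ inequalities and integer coefficients and constants of absolute value at most $C$, where $k,C\ge1$, can be tested for feasibility in time polynomial in $k$ and $\log C$. Use Fourier–Motzkin elimination. If $k_+$ inequalities bound the unknown from one side, $k_-$ from the other, and $k_0$ do not contain it, then at most $k_+k_-+k_0\le k^2$ inequalities result. After clearing denominators, each new coefficient is a sum of two products of old ones, so it is at most $2C^2$ in absolute value. After at most six eliminations there are at most $k^{64}$ inequalities, with entries at most $(2C)^{64}$.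

**Step 2: the arrangement.** Consider in the $(s,t)$-plane the lines $sj+tx=m$ with $x\in A\cup\Gamma$, $0<j<4x$, $0\le m\le5x$, all integers. For each $x\le N$ there are $(4x-1)(5x+1)\le20N^2$ of them, so their number $h$ satisfies $h\le24N^3$. Insert the lines one at a time. The $k$-th line is cut by the earlier ones into at most $k$ pieces, and each piece splits one cell into two. So the arrangement has at most $1+h+\binom h2=O(N^6)$ open cells.

To list the cells, store each one as its list of signs. When a line $f=0$ is inserted, test for each current cell whether the cell together with $f>0$, respectively with $f<0$, is feasible, and keep the feasible ones. Each test is a strict system in $2$ unknowns. By Step 1 the listing takes polynomial time.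

**Step 3: three tests.** For each triple $(\kappa_0,\kappa_1,\kappa_2)$ of open cells test the following:

* (i) for every $a\in A$ there are integers $0<j<4a$ and $1\le m\le5a$ with $sj+ta<m$ on $\kappa_0$, and $sj+ta>m$ on $\kappa_1$ and on $\kappa_2$;
* (ii) for every $g\in\Gamma$ and $0<j<4g$ there are $1\le m\le5g$ and $i\in\{1,2\}$ with $sj+tg>m-1$ on $\kappa_0$ and $sj+tg<m$ on $\kappa_i$;
* (iii) the strict linear system "$(s_i,t_i)\in\kappa_i$ for $i=0,1,2$, together with (N)" in $6$ unknowns is feasible.

Every form $sj+tx-m$ that occurs in (i) and (ii), including those with $m-1$ in place of $m$, defines one of the lines of Step 2. So it has constant nonzero sign on each open cell, and (i), (ii) are read off from the stored signs.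

**Step 4: the tests are correct.** We claim that $T\ne\mathbb N$ is a quotient of an embedding dimension three semigroup if and only if some triple passes all tests. If a triple passes, the choices in (i) and (ii) form a code $\omega$, and a point as in (iii) satisfies (N) and, because of the cells it lies in, (P) and (G). So it solves $\Sigma(\omega)$, and Theorem A applies. Conversely, if $T$ is such a quotient, then some $\Sigma(\omega)$ has a solution by Theorem A. The solution set is open and nonempty in $\mathbb R^6$, so it is not covered by the finitely many hyperplanes on which some $(s_i,t_i)$ lies on one of the $h$ lines. Choose a solution $v$ outside them, and let $\kappa_i$ be the cell of $(s_i,t_i)$. The code $\omega$ supplies the integers for (i) and (ii), because the signs at $(s_i,t_i)$ are the signs on all of $\kappa_i$, and $v$ itself shows (iii).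

**Step 5: the count.** There are $O(N^{18})$ triples. For each, tests (i) and (ii) are polynomially many comparisons of stored signs. Test (iii) is a strict system in $6$ unknowns with at most $3h+6$ inequalities and integer coefficients $O(N)$, which is decided in polynomial time by Step 1. The total is polynomial in $N=2F+1$, and hence in $F(T)$. The case $T=\mathbb N$ is answered at once by step (a) of the procedure. This proves Theorem B. $\square$
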